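# Bisector chains in $n$-dimensional spaces: the bound $2n$, and why $K_5$ attains it

## Bisectors in Euclidean space, where orthogonality does everything

Let $(X,d)$ be a metric space. We cut $X$ down by the condition "equidistant from two chosen points", cut what is left by a condition of the same kind, and so on, and ask how long this can continue.

**Definition (bisector).** For subsets $Z,Y\subseteq X$, the set $Z$ is a bisector in $Y$ if there are two distinct points $y_1,y_2\in Y$ with
$$Z=\{z\in Y: d(z,y_1)=d(z,y_2)\}.$$

Note that $y_1,y_2$ must lie in $Y$ itself. Also $y_1\notin Z$, so $Z$ is always strictly smaller than $Y$. The set $Z$ may be empty: if $Y$ has exactly two points, its only bisector is empty.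

**Definition (chain, $b(X,d)$).** A chain of consecutive bisectors of length $k$ is a chain $X\supset X_1\supset\dots\supset X_k$ of nonempty sets in which $X_1$ is a bisector in $X$ and $X_{i+1}$ is a bisector in $X_i$ for each $i$. The supremum of the lengths of such chains is $b(X,d)\in\{0,1,2,\dots,\infty\}$.

**Definition ($b(X)$).** For a nonempty metrizable space $X$, let $M(X)$ be the set of metrics compatible with its topology, and put $b(X)=\min_{d\in M(X)}b(X,d)$.

The minimum exists because $\{0,1,\dots,\infty\}$ is well ordered. The number $b(X)$ is a topological invariant: among all ways to measure distance in $X$, we take one that keeps bisector chains as short as possible. For three points at mutual distance $1$, the bisector of two of them is the third, so $b(X,d)=1$. If the three distances are different, every bisector is empty and $b(X,d)=0$. Hence $b(\text{three points})=0$.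

Here is the easy case.

**Lemma 1.** If $X$ is homeomorphic to a nonempty subset of $\mathbb R^m$, then $b(X)\le m$.

**Proof.** Give $X\subseteq\mathbb R^m$ the Euclidean metric. Consider a chain $X=X_0\supset X_1\supset\dots\supset X_k$, where $X_i$ is cut from $X_{i-1}$ by the pair $p_i^+\ne p_i^-$ in $X_{i-1}$. Put $w_i=p_i^+-p_i^-\neq0$. The set of points of $\mathbb R^m$ equidistant from $p_i^\pm$ is a hyperplane $H_i$ orthogonal to $w_i$. For $j>i$ both points $p_j^\pm$ lie in $X_{j-1}\subseteq X_i\subseteq H_i$, so $w_j\perp w_i$. Thus $w_1,\dots,w_k$ are nonzero and pairwise orthogonal in $\mathbb R^m$, and $k\le m$. $\square$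

In the other direction there is one equally cheap fact. If $X$ is connected with more than one point, then $b(X,d)\ge1$ for every compatible $d$: fix $p^+\neq p^-$; the continuous function $x\mapsto d(x,p^+)-d(x,p^-)$ is negative at $p^+$ and positive at $p^-$, so it vanishes somewhere. Two examples follow.

* The interval: $b(I)=1$, by Lemma 1 and connectedness.
* The circle: $b(S^1)=1$. In the chord metric of the unit circle, the bisector of two points is the intersection of the circle with a line through its center, so it consists of two antipodal points. The next bisector is empty. Connectedness gives $b\ge1$.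

Write $\dim$ for the covering dimension: $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement of order at most $n+1$, meaning that no point lies in more than $n+1$ members. By the classical Menger–Nöbeling theorem, a separable metrizable $X$ with $\dim X\le n$ embeds in $\mathbb R^{2n+1}$, so Lemma 1 gives
$$\dim X\le n\ \Longrightarrow\ b(X)\le 2n+1. \tag{1}$$

This is one of the known results. The others that concern us are these. If $X$ is compact metrizable, then $\dim X\le b(X)\le 2\dim X+1$; moreover $b(X)=0$ iff $\dim X=0$, and $b(X)=n$ implies $\dim X=n$ for $n=1$ and $n=\infty$. Finally $b(E^n)=b(I^n)=n$ for $n\ge1$. The conjecture, posed in "Dimension Theory via Bisector Chains", is that $b(X)=\dim X$ for every nonempty separable metrizable space $X$.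

What changes in general? Lemma 1 uses an embedding in $\mathbb R^m$ with $m$ small, and an $n$-dimensional space need not embed in $\mathbb R^n$ or even in $\mathbb R^{2n}$. On the other side, connectedness gives one bisector and then has nothing more to say. We shall prove the following; all spaces are nonempty unless said otherwise.

**Theorem A.** For $n\ge1$ let $K_n$ be the $n$-skeleton of the $(2n+2)$-simplex, a compact polyhedron with $\dim K_n=n$ (so $K_1$ is the complete graph $K_5$). For every compatible metric $d$ on $K_n$ we have $b(K_n,d)\ge2n$. Hence $b(K_n)\ge 2n>n=\dim K_n$, and the conjecture is false.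

**Theorem B.** If $X$ is separable metrizable and $\dim X\le n<\infty$, then $b(X)\le2n$.

**Theorem C.** If $X$ is separable metrizable, then $\dim X\le 2\,b(X)$.

**Corollary D.** (1) $\max\{b(X): X\text{ separable metrizable},\ \dim X=n\}=2n$ for all $n\ge0$, and the maximum is attained by compacta. Moreover $b(X)=2n$ for every $n$-dimensional separable metrizable $X$ containing a copy of $K_n$, $n\ge 1$ (for example the Menger and Nöbeling universal spaces). (2) For all separable metrizable $X$: $b(X)=0\iff\dim X=0$, and $b(X)=\infty\iff\dim X=\infty$.

In particular $b(K_5)=2$ while $\dim K_5=1$.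

## A chain is a solution of $k^2$ equations

The purpose of this section is to forget the sets $X_i$ and keep only finitely many points.

**Definition (configuration).** For $k\ge1$, a $k$-configuration in $(X,d)$ is a tuple $(p_1^+,p_1^-,\dots,p_k^+,p_k^-,z)\in X^{2k+1}$ with $p_i^+\ne p_i^-$ for all $i$ and
$$d(a,p_i^+)=d(a,p_i^-)\quad\text{for }1\le i\le k\text{ and } a\in\{p_j^\pm: j>i\}\cup\{z\}. \tag{2}$$

For $k=2$ this says: $p_2^+$, $p_2^-$ and $z$ are each equidistant from $p_1^\pm$, and $z$ is equidistant from $p_2^\pm$. That is $4$ equations. In general their number is $\sum_{i=1}^k\big(2(k-i)+1\big)=k^2$.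

**Lemma 2.** $(X,d)$ has a chain of consecutive bisectors of length $k$ if and only if it has a $k$-configuration. Consequently $b(A,d|_A)\le b(X,d)$ for nonempty $A\subseteq X$, and $b(A)\le b(X)$.

**Proof.** Let a chain be given, with $X_0=X$ and
$$X_i=\{x\in X_{i-1}: d(x,p_i^+)=d(x,p_i^-)\},\qquad p_i^\pm\in X_{i-1}\text{ distinct}. \tag{3}$$
Pick $z\in X_k$. For $j>i$ we have $p_j^\pm\in X_{j-1}\subseteq X_i$, and $z\in X_k\subseteq X_i$; membership in $X_i$ is the equation in (2).

Conversely, given a configuration, put $X_0=X$ and define $X_i$ by the formula in (3). By (2), the points $p_j^\pm$ satisfy the equations numbered $1,\dots,j-1$, so $p_j^\pm\in X_{j-1}$; likewise $z\in X_k$. So each $X_i$ is a bisector in $X_{i-1}$, and all contain $z$, hence are nonempty.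

A configuration in $A$ is a configuration in $X$, which gives $b(A,d|_A)\le b(X,d)$. Choosing $d$ with $b(X,d)=b(X)$ gives $b(A)\le b(X)$. $\square$

Let us try $K_5$ with the path metric, all edges of length $1$ and vertices $1,\dots,5$. The bisector of the vertices $1,2$ consists of the triangle $345$ and the midpoint $m_{12}$ of the edge $12$. (On an edge $1v$ with $v\in\{3,4,5\}$, the point at distance $t$ from $1$ has distance $\min(1+t,2-t)$ from $2$, which equals $t$ only for $t=1$; the edges $2v$ are symmetric.) In this set, the bisector of $3,4$ is $\{5,m_{34},m_{12}\}$. The vertex $5$ has distance $\tfrac32$ from both $m_{34}$ and $m_{12}$, so the bisector of $m_{34},m_{12}$ in that three-point set is $\{5\}$. This metric has a chain of length $3$. It says nothing yet about $b(K_5)$, since another metric may do better; we must control all metrics.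

**A count of unknowns.** If $\dim X=n$, a tuple in $X^{2k+1}$ has, loosely, $n(2k+1)$ degrees of freedom, against $k^2$ equations. Now
$$(2n+1)^2-n\big(2(2n+1)+1\big)=n+1>0,\qquad (2n)^2-n(4n+1)=-n\le0. \tag{4}$$
So at length $k=2n+1$ there are too many equations, and one expects a general metric to have no configuration. At $k=2n$ there are not. If at $k=2n$ we freeze the point $z$, there remain $4n$ moving points, that is, $4n^2$ unknowns and $4n^2$ equations: a square system. One may hope to show that such a system has solutions for every metric by a parity argument. The two halves of (4) are the plans for Theorems B and A.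

## Moving the pairs: a characteristic class that forces configurations

We want a lower bound valid for every metric. The approach that suggests itself is to proceed one bisector at a time: take $p_1^\pm$, show that $X_1$ is nonempty, then look for a bisector inside $X_1$. The circle shows where this stops. There, in the chord metric, every bisector is a two-point set, whatever pair we choose, and a two-point set has no nonempty bisector. Connectedness of $X$ is lost in the first step, and $X_1$ has nothing that a second step could use. So all $m^2$ equations must be solved simultaneously, with the pairs moving.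

For one equation, here is how that looks. Fix $z$ and move the pair. Suppose that a path of pairs $(p^+,p^-)$ of distinct points of $X$ starts at $(x,y)$ and ends at $(y,x)$. Along it, $d(z,p^+)-d(z,p^-)$ ends at minus its starting value, so it vanishes somewhere: there is a $1$-configuration with last point $z$, for any prescribed $z$. In a triod two points can be exchanged in this way, by parking one of them in the third leg. In the interval they cannot, and indeed for $z=0$ in $[0,1]$ with the usual metric no pair of distinct points is equidistant from $z$. The obstruction to a sign change is a class in $H^1$ of the space of unordered pairs. For several equations we use a product of such classes.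

**Definition (the class $a$).** For a metrizable space $X$ let $F=\{(x,y)\in X^2: x\ne y\}$ and $T(x,y)=(y,x)$, a free involution on $F$. Let $\lambda$ be the real line bundle over $F/T$ obtained from $F\times\mathbb R$ by identifying $(q,t)$ with $(Tq,-t)$, and let $a=w_1(\lambda)\in H^1(F/T;\mathbb Z_2)$.

A section of $\lambda$ is the same as a continuous function $s:F\to\mathbb R$ with $s\circ T=-s$. For $X=\mathbb R^n$, the map $(x,y)\mapsto(x-y)/|x-y|$ is an equivariant homotopy equivalence from $F$ to $S^{n-1}$ with the antipodal map, so $F/T\simeq\mathbb{RP}^{n-1}$, $a^{n-1}\ne0$ and $a^n=0$.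

We recall three textbook facts. All cohomology has coefficients in $\mathbb Z_2$.

* The total Stiefel–Whitney class is multiplicative, so for line bundles $w_r(L_1\oplus\dots\oplus L_r)=\prod_i w_1(L_i)$; and $w_1(L\otimes L')=w_1(L)+w_1(L')$.
* Over a paracompact base, a bundle of rank $r$ with a nowhere zero section splits off a trivial line bundle, so $w_r=0$.
* With field coefficients the cross product $H^*(A)\otimes H^*(B)\to H^*(A\times B)$ is injective. (It is the inclusion of tensor products of linear functionals on $H_*(A)$ and $H_*(B)$ into functionals on $H_*(A)\otimes H_*(B)$.) By iteration the same holds for several factors.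

The bases below are paracompact: $F/T$ is a quotient of a metrizable space by a finite group, hence metrizable, and so are its finite powers.

**Proposition 3.** If $m\ge1$ and $a^m\ne0$ in $H^m(F/T;\mathbb Z_2)$, then $b(X,d)\ge m$ for every compatible metric $d$ on $X$.

**Step 1: an equivariant map whose zeros are configurations.** Suppose that $d$ admits no $m$-configuration. Fix any $z\in X$. On $F^m$, with points $(p_1^\pm,\dots,p_m^\pm)$, let $T_i$ interchange $p_i^+$ and $p_i^-$. The $T_i$ generate a free action of $G=(\mathbb Z_2)^m$, with quotient $(F/T)^m$. Put $\Delta_i(x)=d(x,p_i^+)-d(x,p_i^-)$. The equations are $\Delta_i(z)=0$ and $\Delta_i(p_j^+)=\Delta_i(p_j^-)=0$ for $i<j$. The involution $T_j$ exchanges $\Delta_i(p_j^+)$ and $\Delta_i(p_j^-)$, so we pass to sum and difference in order to diagonalize the action. Define $\Phi:F^m\to\mathbb R^{m^2}$ with components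
$$\Delta_i(z)\ (1\le i\le m),\qquad u_{ij}=\Delta_i(p_j^+)+\Delta_i(p_j^-),\qquad v_{ij}=\Delta_i(p_j^+)-\Delta_i(p_j^-)\quad(i<j).$$
There are $m+2\binom m2=m^2$ of them. $\Phi$ is continuous, and at a zero of $\Phi$ all $\Delta_i(z)$ and $\Delta_i(p_j^\pm)$, $i<j$, vanish, so we have an $m$-configuration with last point $z$. Hence $\Phi$ has no zeros.

**Step 2: the bundle of which $\Phi$ is a section.** Under $T_i$, the components $\Delta_i(z)$, $u_{ij}$, $v_{ij}$ change sign. Under $T_j$ with $j>i$, $u_{ij}$ is invariant and $v_{ij}$ changes sign. All other generators fix these components. Let $\lambda_i$ be the pullback of $\lambda$ from the $i$-th factor of $(F/T)^m$. A function that changes sign under $T_i$ only is a section of $\lambda_i$; one that changes sign under exactly $T_i$ and $T_j$ is a section of $\lambda_i\otimes\lambda_j$. So $\Phi$ is a nowhere zero section of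
$$\xi=\bigoplus_i\lambda_i\ \oplus\ \bigoplus_{i<j}\big(\lambda_i\oplus(\lambda_i\otimes\lambda_j)\big)$$
over $(F/T)^m$, and $w_{m^2}(\xi)=0$.

**Step 3: computing $w_{m^2}(\xi)$.** Write $a_i=w_1(\lambda_i)$. Then $a_i$ occurs once from $\lambda_i$ and once for each $j>i$, so
$$w_{m^2}(\xi)=\prod_i a_i\prod_{i<j}a_i(a_i+a_j)=\prod_i a_i^{\,m-i+1}\prod_{i<j}(a_i+a_j). \tag{5}$$
For $m=2$ this is $a_1^2a_2(a_1+a_2)=a_1^3a_2+a_1^2a_2^2$. In general, modulo $2$ the product $\prod_{i<j}(a_i+a_j)$ is the Vandermonde determinant $\sum_{\pi\in S_m}\prod_i a_i^{\pi(i)-1}$. Different permutations give different monomials, so $\prod_i a_i^{i-1}$ occurs with coefficient $1$, from $\pi=\mathrm{id}$. Since $(m-i+1)+(i-1)=m$, the monomial $\prod_i a_i^m$ has coefficient $1$ in (5).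

**Step 4: the class is not zero.** The cross product $H^*(F/T)^{\otimes m}\to H^*((F/T)^m)$ is injective and sends $a^{e_1}\otimes\dots\otimes a^{e_m}$ to $\prod_i a_i^{e_i}$. Thus $w_{m^2}(\xi)$ is the image of a sum of such tensors, whose component in multidegree $(m,\dots,m)$ is $a^m\otimes\dots\otimes a^m$. This is nonzero because $a^m\ne0$. (The other monomials have other multidegrees and cannot cancel it.) By injectivity $w_{m^2}(\xi)\neq0$, contradicting Step 2. So an $m$-configuration exists for every $d$, and Lemma 2 finishes the proof. $\square$

The proposition gives only $n-1$ for $\mathbb R^n$, by the computation of $F/T$ above. To reach $2n$ with an $n$-dimensional space we need $a^{2n}\ne0$. This in particular forbids embeddings in $\mathbb R^{2n}$: if $g:X\to\mathbb R^{2n}$ is injective, then $g(x)-g(y)$ is a nowhere zero section of $2n\lambda$, so $a^{2n}=w_{2n}(2n\lambda)=0$. So we look at spaces that do not embed in $\mathbb R^{2n}$, which are also the spaces for which Lemma 1 cannot give $b\le 2n$.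

## Counting crossings in $K_n$: the class $a^{2n}$ is nonzero

For $n=1$ the computation will come down to this: draw $K_5$ with straight edges on five points in convex position. Every four vertices contribute exactly one crossing of disjoint edges, so there are $5$ crossings, an odd number. The first lemma turns counts of zeros into values of a characteristic class.

**Lemma 4.** Let $B$ be a CW complex of dimension $r$, let $\xi$ be a bundle of rank $r$ over $B$ and let $s$ be a section without zeros on the $(r-1)$-skeleton. Let $c$ be a mod $2$ cellular cycle, a finite sum of $r$-cells. Then $\langle w_r(\xi),c\rangle$ is the sum mod $2$, over the cells $e$ in $c$, of the degree of $s|_{\partial e}$, computed in a trivialization of $\xi$ over $e$.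

**Proof.** This is Milnor–Stasheff, *Characteristic Classes*, Thm 12.1: the top obstruction class reduces mod $2$ to $w_r$, and it is represented by the cocycle of these degrees. Here is a direct argument. Let $E$ be the total space, $E_0$ the complement of the zero section, and $u\in H^r(E,E_0)$ the mod $2$ Thom class. The class $w_r(\xi)$ is the pullback of $u|_E$ along the zero section. The section $s$ is homotopic to the zero section through $ts$, $0\le t\le1$, so $w_r(\xi)=s^*(u|_E)$. Now $s$ is a map of pairs $(B,B^{(r-1)})\to(E,E_0)$, so $w_r(\xi)$ is the image in $H^r(B)$ of $s^*u\in H^r(B,B^{(r-1)})$, which is a cellular cochain, and $\langle w_r(\xi),c\rangle$ is the value of this cochain on $c$. On a cell $e$ with characteristic map from the ball $(D^r,\partial D^r)$, trivialize the pulled-back bundle. The section becomes a map $s_e:(D^r,\partial D^r)\to(\mathbb R^r,\mathbb R^r\setminus0)$, and $u$ becomes the generator of $H^r(\mathbb R^r,\mathbb R^r\setminus0)$. So the value on $e$ is the mod $2$ degree of $s_e|_{\partial D^r}$. $\square$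

**Lemma 5 (van Kampen–Flores).** For $X=K_n$, $n\ge1$, we have $a^{2n}\ne0$.

**Step 1: replace $F$ by a finite complex.** Let $D\subset F$ be the union of the cells $\sigma\times\tau$ with $\sigma,\tau$ disjoint simplices of $K_n$. It suffices to show $(a|_{D/T})^{2n}\neq0$. The map $T$ carries $\sigma\times\tau$ to $\tau\times\sigma$, which is disjoint from it, since $\sigma\cap\tau=\emptyset$. So no closed cell contains two points of one orbit, and $D/T$ is a regular CW complex. Its dimension is $2n$: two disjoint $n$-simplices use $2n+2$ of the $2n+3$ vertices. For $n=1$, the $2$-cells of $D/T$ are the $15$ unordered pairs of disjoint edges of $K_5$.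

**Step 2: a fundamental cycle.** We show that the sum $c$ of all $2n$-cells of $D/T$ is a mod $2$ cycle. Up to the order of factors, a $(2n-1)$-cell of $D$ is $\sigma\times\tau$ with $\dim\sigma=n-1$, $\dim\tau=n$. It uses $n+(n+1)=2n+1$ vertices. As $\tau$ already has the maximal dimension, a $2n$-cell of $D$ having $\sigma\times\tau$ as a face arises by adding one of the two remaining vertices $v$ to $\sigma$. So there are exactly two cofaces. They are not interchanged by $T$: that would require $\tau$ to be $\sigma$ with a vertex added, but $\tau$ is disjoint from $\sigma$ and $\sigma\neq\emptyset$. The same disjointness shows that a coface of $\sigma\times\tau$ is not also a coface of $\tau\times\sigma$. Hence each $(2n-1)$-cell of $D/T$ lies in the boundary of exactly two $2n$-cells, once in each, and $\partial c=0$ mod $2$.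

**Step 3: a section of $2n\lambda$, from the moment curve.** Since $w(2n\lambda)=(1+a)^{2n}$, we have $a^{2n}=w_{2n}(2n\lambda)$. Map the vertices of $K_n$ to distinct points of the curve $\gamma(t)=(t,t^2,\dots,t^{2n})$ in $\mathbb R^{2n}$ and extend affinely on simplices to $f:K_n\to\mathbb R^{2n}$. Then $s(x,y)=f(x)-f(y)$ satisfies $s\circ T=-s$, so it is a section of $2n\lambda$.

**Step 4: affine dependences on the moment curve.** Any $2n+1$ distinct points of the curve are affinely independent, since the rows $(1,t_i,\dots,t_i^{2n})$ form a Vandermonde matrix. For $2n+2$ points with parameters $t_0<\dots<t_{2n+1}$, put $c_i=\prod_{j\ne i}(t_i-t_j)^{-1}$. By Lagrange interpolation, $\sum_i c_i\,p(t_i)$ is the coefficient of $t^{2n+1}$ in the polynomial of degree $\le2n+1$ that agrees with $p$ at all $t_i$. If $\deg p\le2n$ that polynomial is $p$ and the sum is $0$. Taking $p=1,t,\dots,t^{2n}$ we get $\sum c_i=0$ and $\sum c_i\gamma(t_i)=0$: an affine dependence. The sign of $c_i$ is $(-1)^{2n+1-i}$, so the coefficients are nonzero and alternate in sign. The dependence is unique up to a scalar: given another one, some combination of the two has a zero coefficient, so it is a dependence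 of at most $2n+1$ points and hence trivial.

**Step 5: the zeros of $s$.** Let $(x,y)\in\sigma\times\tau$ be a zero, $x=\sum_{v\in\sigma}\alpha_vv$ and $y=\sum_{w\in\tau}\beta_ww$ in barycentric coordinates. Then $\sum\alpha_vf(v)-\sum\beta_wf(w)=0$ and $\sum\alpha_v-\sum\beta_w=0$, which is a nontrivial affine dependence among the vertices of $\sigma\cup\tau$, with coefficients $\ge0$ on $\sigma$ and $\le0$ on $\tau$.

A cell of dimension at most $2n-1$ uses at most $2n+1$ vertices, so by Step 4 there are no zeros on the $(2n-1)$-skeleton.

Let $\sigma\times\tau$ be a $2n$-cell; it uses $2n+2$ vertices. At a zero the dependence is a multiple of $(c_i)$. So $\sigma$ and $\tau$ are the two alternating classes of these vertices, in the order along the curve. Conversely, if they are, scale $(c_i)$ so that it is positive on $\sigma$ with sum $1$ there. This gives exactly one zero, and it is interior because all coefficients are nonzero. In this case $s|_{\sigma\times\tau}$ is injective and affine. Indeed, otherwise there would be $(\alpha,\beta)\ne0$ with $\sum_\sigma\alpha_v=0$, $\sum_\tau\beta_w=0$ and $\sum\alpha_vf(v)=\sum\beta_wf(w)$, that is, a nontrivial affine dependence of the $2n+2$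 points with coefficient sum $0$ over $\sigma$. But every nontrivial dependence has all its coefficients on $\sigma$ of one strict sign. So $s$ is the restriction of an affine isomorphism between $2n$-dimensional spaces, with its zero inside the cell, and its mod $2$ degree on the boundary is $1$. On a $2n$-cell without zeros the degree is $0$.

**Step 6: parity.** Each $(2n+2)$-subset of the $2n+3$ vertices has exactly one unordered splitting into alternating classes, so exactly one cell of $D/T$ with a zero uses that vertex set. There are $2n+3$ such cells in all, an odd number. By Lemma 4, $\langle a^{2n},c\rangle=1$, and $(a|_{D/T})^{2n}\ne0$. $\square$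

**Proof of Theorem A.** By Lemma 5, Proposition 3 applies to $K_n$ with $m=2n$. So $b(K_n,d)\ge2n$ for every compatible $d$, and $b(K_n)\ge2n>n=\dim K_n$. $\square$

## General position in a large $\mathbb R^N$: the upper bound $2n$

We now want a metric on an arbitrary $n$-dimensional $X$ with no configuration of length $k=2n+1$. Lemma 1 gives this whenever $X$ embeds in $\mathbb R^{2n}$, and it stops exactly when $X$ does not. That happens: $a^{2n}\neq0$ shows that $K_n$ does not embed in $\mathbb R^{2n}$. In $\mathbb R^{2n+1}$ orthogonality allows a chain of length $2n+1$.

By (4) there are $n+1$ more equations than unknowns at $k=2n+1$, so a "general" embedding should have no $k$-configuration. For this the $k^2$ equations must be independent conditions on the image points. In $\mathbb R^{2n+1}$ the $2k+1=4n+3$ points are always affinely dependent, and their mutual distances are not independent quantities. The way out is to go up in dimension. In a large $\mathbb R^N$, orthogonality by itself gives only the weak bound $N$, but most tuples are affinely independent, and then their distances can be varied independently. We fix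
$$k=2n+1,\qquad N=n(2k+1)+2k. \tag{6}$$

We use these standard properties of the dimension of semialgebraic sets (Bochnak–Coste–Roy, *Real Algebraic Geometry*, §2.8):

* For semialgebraic submanifolds it is the usual dimension; a finite union has the maximum of the dimensions.
* Images under semialgebraic maps, such as projections, are semialgebraic, and their dimension does not go up.
* If a semialgebraic map has image of dimension $\le d$ and all fibers of dimension $\le e$, then its source has dimension $\le d+e$.
* A semialgebraic subset of a real vector space $V$ of dimension $<\dim V$ is nowhere dense in $V$.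

**Lemma 6.** Let $W\subset(\mathbb R^N)^{2k+1}$ be the algebraic set of tuples $(p_1^\pm,\dots,p_k^\pm,z)$ satisfying the $k^2$ equations (2) with squared Euclidean distances. Then $W$ has codimension at least $n(2k+1)+1$.

**Step 1: affinely dependent tuples.** This part is small because $N$ is large. A tuple $(v_0,\dots,v_{2k})$ is affinely dependent iff the $N\times2k$ matrix with columns $v_i-v_0$ has rank $<2k$, so that some column is a linear combination of the other $2k-1$. Such matrices are covered by finitely many images of polynomial maps in $N(2k-1)+(2k-1)$ parameters. So the affinely dependent tuples have codimension at least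
$$2kN-N(2k-1)-(2k-1)=N-2k+1=n(2k+1)+1.$$

**Step 2: at affinely independent tuples, distances vary freely.** Let $v=(v_0,\dots,v_{2k})$ be affinely independent. We claim that the map $v\mapsto(|v_i-v_j|^2)_{i<j}$ has surjective differential $h\mapsto\big(2\langle v_i-v_j,h_i-h_j\rangle\big)_{i<j}$. Given targets $c_{ij}$, put $h_0=0$ and find $h_1,h_2,\dots$ successively, choosing $h_j$ with
$$\langle v_j-v_i,h_j\rangle=\tfrac12c_{ij}+\langle v_j-v_i,h_i\rangle\qquad\text{for all } i<j.$$
This is possible because the vectors $v_j-v_i$, $i<j$, are linearly independent. Then $2\langle v_j-v_i,h_j-h_i\rangle=c_{ij}$, as required.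

**Step 3: the equations involve different distances.** Give $p_i^\pm$ the index $i$ and $z$ the index $\infty$. The equation of (2) for $(i,a)$, where $a$ has index $>i$, equates the squared lengths of the pairs $\{a,p_i^+\}$ and $\{a,p_i^-\}$. Such a pair determines $(i,a)$: its member of smaller index gives $i$, and the other member is $a$. So different equations involve disjoint sets of pairs, and the $k^2$ equations are linearly independent linear conditions on the vector of squared distances. By Step 2 their differentials at $v$ are linearly independent. So the affinely independent part of $W$ is a submanifold of codimension $k^2=n(2k+1)+n+1\ge n(2k+1)+1$. $\square$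

**Lemma 7.** Let $P\subset\mathbb R^M$, $M\ge1$, be a finite polyhedron with $\dim P\le n$, and let $\mathcal P$ be the space of polynomial maps $\mathbb R^M\to\mathbb R^N$ of degree at most some $\delta\ge2k$. Then the following maps form a dense set in $\mathcal P$: those $g\in\mathcal P$ for which $g|_P$ is injective and no tuple in $P^{2k+1}$ with $p_i^+\ne p_i^-$ for all $i$ satisfies (2) for $|g(x)-g(y)|$.

**Step 1: evaluation is surjective.** Let $Q\subset P^{2k+1}$ be the semialgebraic set of tuples of pairwise distinct points; $\dim Q\le n(2k+1)$. For $q\in Q$ the linear map $\mathrm{ev}_q:\mathcal P\to(\mathbb R^N)^{2k+1}$, evaluation at the points of $q$, is surjective: for each point of $q$ there is a product of $2k$ affine functions that vanishes at the other $2k$ points and not at it, and it has degree $2k\le\delta$.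

**Step 2: bad maps on distinct points.** For fixed $q\in Q$, the set $\{g:\mathrm{ev}_q(g)\in W\}$ is the preimage of $W$ under a linear surjection. By Lemma 6 its dimension is at most $\dim\mathcal P-n(2k+1)-1$. So
$$\{(q,g)\in Q\times\mathcal P:\mathrm{ev}_q(g)\in W\}$$
has dimension at most $n(2k+1)+\dim\mathcal P-n(2k+1)-1=\dim\mathcal P-1$, and so does its projection to $\mathcal P$.

**Step 3: non-injective maps.** For distinct $x,y\in P$ evaluation at $(x,y)$ is onto $(\mathbb R^N)^2$, so $g(x)=g(y)$ is a linear condition of codimension $N$ on $g$. As in Step 2, the set of $g$ with $g|_P$ not injective has dimension at most $2n+\dim\mathcal P-N<\dim\mathcal P$, since $N\ge2n+1$.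

**Step 4: the remaining maps are good.** The two bad sets are nowhere dense, so the complement of their union is dense. Let $g$ be in it, and suppose that a tuple in $P$ with $p_i^+\ne p_i^-$ for all $i$ satisfies (2) for $g$. If two of its points coincide, they have different indices, so some $a$ of index $>i$ equals $p_i^+$ or $p_i^-$. Then one side of $|g(a)-g(p_i^+)|=|g(a)-g(p_i^-)|$ is $0$, hence both are, and $g(p_i^+)=g(p_i^-)$, contradicting injectivity. So all $2k+1$ points are distinct, the tuple lies in $Q$ and its evaluation lies in $W$, contradicting the choice of $g$. $\square$

**Proof of Theorem B.**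

**Step 1: reduction to compact $X$.** By Hurewicz's compactification theorem (Engelking, *Dimension Theory*, Thm 1.7.2), a separable metrizable space has a metrizable compactification of the same dimension. By Lemma 2, $b$ is monotone, so we may assume that $X$ is compact with $\dim X\le n$. Fix a compatible metric $\rho$ on $X$, and give $C(X,\mathbb R^N)$ the uniform metric, which is complete.

**Step 2: a countable list of conditions.** For $j\ge1$ let $O_j\subset C(X,\mathbb R^N)$ be the set of $f$ for which no tuple $(p_i^\pm,z)\in X^{2k+1}$ satisfies both $\rho(p_i^+,p_i^-)\ge1/j$ for all $i$ and the equations (2) for $|f(x)-f(y)|$. We keep the points of a pair a definite distance apart so as to be able to pass to limits.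

**Step 3: $O_j$ is open.** Let $f_l\to f$ uniformly with $f_l\notin O_j$, and take corresponding tuples. By compactness of $X^{2k+1}$ a subsequence of them converges. The limit satisfies $\rho(p_i^+,p_i^-)\ge1/j$, and it satisfies (2) for $f$. So $f\notin O_j$, and the complement of $O_j$ is closed.

**Step 4: $O_j$ is dense.** Let $f\in C(X,\mathbb R^N)$ and $\varepsilon>0$. We factor an approximation of $f$ through a polyhedron and use Lemma 7 there. Take a finite open cover $\mathcal U$ of $X$ by nonempty sets, of order $\le n+1$, with $\rho$-diameters $<1/j$ and $\operatorname{diam}f(U)<\varepsilon/4$ for all $U\in\mathcal U$. Let $P\subset\mathbb R^M$ be a geometric realization of its nerve, so $\dim P\le n$, and let $\kappa:X\to P$ be given by a partition of unity $(\varphi_U)$ subordinate to $\mathcal U$. If $\kappa(x)=\kappa(x')$, then some $\varphi_U$ is positive at both points; so they lie in a common $U$, and $\rho(x,x')<1/j$.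

Send each vertex $U$ to $f(x_U)$ for a chosen $x_U\in U$, and extend linearly to $g_0:P\to\mathbb R^N$. Then
$$|g_0\kappa(x)-f(x)|=\Big|\sum_U\varphi_U(x)\big(f(x_U)-f(x)\big)\Big|\le\max_{U\ni x}\operatorname{diam}f(U)<\varepsilon/4.$$
By Stone–Weierstrass there is a polynomial map $g_1:\mathbb R^M\to\mathbb R^N$ with $|g_1-g_0|<\varepsilon/4$ on $P$. Apply Lemma 7 with $\delta=\max(\deg g_1,2k)$: there is a map $g$ as in that lemma with $|g-g_1|<\varepsilon/4$ on $P$. Put $h=g\kappa$. Then $|h-f|<\varepsilon$. A tuple in $X$ violating $h\in O_j$ has $\rho(p_i^+,p_i^-)\ge1/j$, hence $\kappa(p_i^+)\ne\kappa(p_i^-)$ for all $i$. Its image under $\kappa$ would be a tuple in $P$ satisfying (2) for $g$, which is impossible. So $h\in O_j$.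

**Step 5: one embedding satisfying all conditions.** Since $N\ge2n+1$, embeddings form a dense $G_\delta$ in $C(X,\mathbb R^N)$ (Menger–Nöbeling–Hurewicz). By Baire's theorem there is an embedding $f\in\bigcap_jO_j$. The metric $d_f(x,y)=|f(x)-f(y)|$ is compatible. In any $k$-configuration for $d_f$ the finitely many numbers $\rho(p_i^+,p_i^-)$ are positive, hence all at least $1/j$ for some $j$, contradicting $f\in O_j$. So there is no $k$-configuration, and no chain of length $k$ by Lemma 2. Longer chains could be truncated to length $k$, so $b(X)\le b(X,d_f)\le k-1=2n$. $\square$

For $K_5$ we have $n=1$, $k=3$, $N=13$: a suitable embedding in $\mathbb R^{13}$ has no chain of length $3$, whereas the path metric had one.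

## Spheres inside spheres: a lower bound without compactness

Theorem C asks for the opposite inequality, in the form $\dim X\le2b(X)$ and without compactness. We use the small inductive dimension: $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le m$ if every point has arbitrarily small open neighborhoods $U$ with $\operatorname{ind}\partial U\le m-1$. For separable metrizable spaces $\operatorname{ind}=\dim$, and $\operatorname{ind}$ is monotone under subspaces. Write $B(y,r)$ for open balls and $S(y,r)=\{u: d(u,y)=r\}$; then $\partial B(y,r)\subset S(y,r)$.

The link with configurations is that the center of a sphere is equidistant from all points of the sphere. So if $p_i^\pm$ lie on the sphere, then the center satisfies the equations in (2) for that pair.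

**Proposition 8.** Let $k\ge0$. If $(X,d)$ is a (possibly empty) separable metric space with no $(k+1)$-configuration, then $\operatorname{ind}X\le2k$.

The proof is by induction on $k$.

**Step 1: the case $k=0$.** Having no $1$-configuration means that $d(x,\cdot)$ is injective for every $x$, so every set $S(x,r)$, $r>0$, has at most one point. Using balls directly, we get boundaries with at most one point, hence only $\operatorname{ind}X\le1$. To get $0$ we modify the ball near its boundary point, by adding or removing a small ball.

Let $y\in X$, $\varepsilon>0$, $r=\varepsilon/2$. We look for a clopen $U$ with $y\in U\subset B(y,\varepsilon)$. If $S(y,r)=\emptyset$, take $U=B(y,r)$. Otherwise $S(y,r)=\{x\}$; fix $0<\delta<r/2$. If $S(x,\delta)=\{q\}$, then $d(q,y)\ne r$, since otherwise $q\in S(y,r)=\{x\}$, contradicting $d(q,x)=\delta>0$. So there are two cases.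

*Either $S(x,\delta)=\emptyset$, or $S(x,\delta)=\{q\}$ with $d(q,y)<r$.* Let $U=B(y,r)\cup B(x,\delta)$, which is open. We have $\partial U\subset(S(y,r)\cup S(x,\delta))\setminus U$. But $S(y,r)=\{x\}\subset B(x,\delta)\subset U$, and $q$, if it exists, lies in $B(y,r)\subset U$. So $\partial U=\emptyset$. Moreover $U\subset B(y,r+\delta)\subset B(y,\varepsilon)$.

*Or $S(x,\delta)=\{q\}$ with $d(q,y)>r$.* Let $U=B(y,r)\setminus\{u: d(u,x)\le\delta\}$, which is open, lies in $B(y,\varepsilon)$, and contains $y$ because $d(y,x)=r>\delta$. Let $u\in\overline U\setminus U$. From $u\in\overline U$ we get $d(u,y)\le r$ and $d(u,x)\ge\delta$; from $u\notin U$ we get $d(u,y)=r$ or $d(u,x)=\delta$. In the first case $u=x$, contradicting $d(u,x)\ge\delta$. In the second $u=q$, contradicting $d(u,y)\le r$. So $U$ is clopen.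

Hence $\operatorname{ind}X\le0$.

**Step 2: for $k\ge1$, two spheres use up one pair.** Let $y\in X$, $r>0$ and $S=S(y,r)$. Let $x\in S$, $\delta>0$ and $R=S\cap S(x,\delta)$. We claim that $R$ has no $k$-configuration. Suppose $(p_1^\pm,\dots,p_k^\pm,z_0)$ is one. Extend it by
$$p_{k+1}^+=z_0,\qquad p_{k+1}^-=x,\qquad z=y.$$
This is a $(k+1)$-configuration in $X$, for the following reasons.

* $z_0\ne x$, because $z_0\in R$ gives $d(z_0,x)=\delta>0$.
* For $i\le k$, the points $p_j^\pm$ with $i<j\le k$ and $z_0$ are equidistant from $p_i^\pm$ by assumption. The point $x$ has distance $\delta$ from all points of $R$, and $y$ has distance $r$ from all points of $R$, so both are equidistant from $p_i^\pm$.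
* For $i=k+1$: $d(y,z_0)=r=d(y,x)$.

This contradicts the hypothesis on $X$.

**Step 3: going back up.** By Step 2 and the induction hypothesis, $\operatorname{ind}R\le2(k-1)=2k-2$. The boundary in $S$ of $B(x,\delta)\cap S$ is contained in $R$, so it has $\operatorname{ind}\le2k-2$. As $x\in S$ and $\delta>0$ are arbitrary, $\operatorname{ind}S\le2k-1$. As $\partial B(y,r)\subset S(y,r)=S$ and $y,r$ are arbitrary, $\operatorname{ind}X\le2k$. $\square$

**Proof of Theorem C.** If $b(X)=\infty$ there is nothing to prove. If $b(X)=k<\infty$, choose $d\in M(X)$ with $b(X,d)=k$. By Lemma 2 there is no $(k+1)$-configuration, and Proposition 8 gives $\dim X=\operatorname{ind}X\le2k$. $\square$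

The factor $2$ comes from Step 2: two nested spheres lower $\operatorname{ind}$ by two, and in exchange we gain only one pair.

## The interval of possible values, and its endpoints

**Proof of Corollary D.** (1) Theorem B gives $b(X)\le2n$ when $\dim X=n$. For $n\ge1$, Theorem A gives $b(K_n)\ge2n$, so $b(K_n)=2n$ and the maximum is attained by the compactum $K_n$. For $n=0$ a one-point space has $b=0$. If $\dim X=n\ge1$ and $X$ contains a copy of $K_n$, then by Lemma 2 and Theorem B
$$2n=b(K_n)\le b(X)\le2n.$$

(2) Theorems B and C together say
$$\tfrac12\dim X\le b(X)\le2\dim X\qquad\text{for all separable metrizable }X\ne\emptyset \tag{7}$$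
(for $\dim X=\infty$ the right-hand inequality is empty and the left-hand one is Theorem C). So $b(X)=0$ iff $\dim X=0$, and $b(X)=\infty$ iff $\dim X=\infty$. $\square$

The constant $2$ on the right of (7) is sharp in every dimension $n\ge1$, by $K_n$. For compact $X$ the known bound $\dim X\le b(X)$ improves the left side, and
$$\dim X\le b(X)\le2\dim X .$$
Both ends are attained for each $n\ge1$: the lower one by $I^n$, by the known equality $b(I^n)=n$, and the upper one by $K_n$. Whether $\dim X\le b(X)$ holds for all noncompact separable metrizable $X$ is not settled by these arguments.
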